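# String nets on the three-torus and the transparent part of a premodular category

## 1. The split case $C=M\boxtimes T$

Take a modular category $M$, a symmetric category $T$, and $C=M\boxtimes T$. The objects of $C$ that braid trivially with everything are those of $T$. A TQFT attaches to the circle a 2-category $A_C(S^1)$, and the contribution of the modular factor turns out to be invisible up to Morita equivalence: $A_C(S^1)$ and $A_T(S^1)$ are Morita equivalent. We first make these words precise and prove this. Then we ask what happens when $C$ is not such a product.

The framework is that of disk-like $n$-categories, as in Morrison–Walker, arXiv:1009.5025, and Walker's TQFT notes. All manifolds are oriented.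

**Definition (premodular, transparent, modular).** A *premodular category* is a ribbon fusion category over $\mathbb C$, with braiding $c$ and twist $\theta$. A simple object $X$ of $C$ is *transparent* if $c_{Y,X}c_{X,Y}=\mathrm{id}$ for every $Y$. The *transparent subcategory* $T\subset C$ is the full subcategory generated by the transparent simple objects, with the structure inherited from $C$. It is symmetric monoidal, and $C$ is modular if and only if $T$ is trivial.

For example, in $\mathrm{Rep}(G)$ with the flip $x\otimes y\mapsto y\otimes x$ everything is transparent, so $T=C$.

**Definition ($n$-category with duality).** An $n$-category with duality $\mathcal X$ assigns to each $j$-ball, $j\le n$, a set of fields ($\mathcal X$-labeled string nets), with gluing and restriction to the boundary. For $j=n$ these sets are vector spaces, taken modulo the local relations of $\mathcal X$. Everything is equivariant under homeomorphisms. For a closed $(n-k)$-manifold $Y$, $A_{\mathcal X}(Y)$ is the $k$-category with duality whose $j$-morphisms are the fields on $Y\times B^j$, taken modulo local relations when $j=k$.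

A premodular $C$ is a 3-category with duality: one object, one trivial 1-morphism, objects of $C$ as 2-morphisms, morphisms of $C$ as 3-morphisms. So fields on a surface are finite sets of labeled (framed) points, and fields on a 3-manifold are labeled ribbon graphs. In the 2-category $A_C(S^1)$ there is one $0$-morphism, a $1$-morphism is a finite set of labeled points in an annulus $S^1\times B^1$, and a $2$-morphism is a combination of ribbon graphs in $S^1\times B^2$ modulo local relations. The *trivial* $k$-category is the one arising from $\mathrm{Vect}$: all fields are trivial and the top morphism spaces are $\mathbb C$.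

**Definition (bimodule).** Consider balls of dimension $\le n$ split by a properly embedded codimension-1 interface into an $\mathcal X$-colored side and a $\mathcal Y$-colored side. An $\mathcal X$-$\mathcal Y$ bimodule assigns to each such marked ball a set of fields, and a vector space in top dimension, compatibly with gluing to $\mathcal X$-balls on the $\mathcal X$ side, to $\mathcal Y$-balls on the $\mathcal Y$ side, and to other marked balls along the interface.

For example, $D^2$ is a bordism from $S^1$ to $\emptyset$, and $A_C(D^2)$ is a bimodule between $A_C(S^1)$ and the trivial 2-category. One thinks of capping off each circle over the interface by a disk.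

**Definition (Morita equivalence).** A Morita equivalence between $n$-categories with duality $\mathcal X$ and $\mathcal Y$ consists of (i) an $\mathcal X$-$\mathcal Y$ bimodule, and (ii) for each local Morse move on $\mathcal X$-$\mathcal Y$-colored $n$-manifolds (the interface passes through a Morse critical point of index $i$, $0\le i\le n$; equivalently an index-$i$ handle is attached to one region), an isomorphism between the corresponding fields before and after the move. These isomorphisms satisfy one relation for each cancelling pair of critical points of indices $i$ and $i+1$.

**The conjecture.** In the slides "Premodular TQFTs" (https://canyon23.net/math/talks/ESI%20201402.pdf) it is conjectured that for every premodular $C$ with transparent subcategory $T$, the 2-categories $A_C(S^1)$ and $A_T(S^1)$ are Morita equivalent. There is a stronger form. Since $T$ is symmetric, it also has a 4-category version $T_4$. A *module* for an $(n+1)$-category $\mathcal Z$ is an $n$-category that can label one side of a codimension-1 boundary with $\mathcal Z$ on the other side. Both $C$ and $T$ (by the regular action) are modules for $T_4$, so $A_C(S^1)$ and $A_T(S^1)$ are modules for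 the 3-category $A_{T_4}(S^1)$, which is $A_T(S^1)$ thought of as a 3-category. The stronger form asks for a Morita equivalence whose bimodule and Morse isomorphisms are compatible with these actions.

One case is known: if $C$ is modular, then the bimodule $A_C(D^2)$ is a Morita equivalence between $A_C(S^1)$ and the trivial 2-category. This gives the split case at once.

**Proposition 1 (conditional).** Let $C=M\boxtimes T$ with $M$ modular and $T$ symmetric. Assume that the 3-category with duality of $M\boxtimes T$ is realized as the tensor product of those of $M$ and $T$: fields are pairs of fields, and top-dimensional spaces are tensor products. Then $A_C(S^1)$ and $A_T(S^1)$ are Morita equivalent, compatibly with $A_{T_4}(S^1)$.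

*Proof.* The double braiding of $m\boxtimes t$ with $m'\boxtimes t'$ is that of $m$ with $m'$ tensored with an identity. So $m\boxtimes t$ is transparent iff $m$ is transparent in $M$, that is, iff $m$ is the unit. Hence the transparent subcategory of $C$ is $T$. By the assumption, $A_C(S^1)=A_M(S^1)\otimes A_T(S^1)$.

To a marked ball assign the tensor product of the fields of the bimodule $A_M(D^2)$ on it with the fields of $A_T(S^1)$ on the same ball with the marking forgotten. This is a bimodule between $A_C(S^1)$ and $\mathrm{triv}\otimes A_T(S^1)=A_T(S^1)$. For a Morse move take $\phi\otimes\mathrm{id}$, where $\phi$ is the isomorphism that the known result gives for $M$. Compatibility with gluing and the Morse cancellation relations hold in the first factor by the known result, and trivially in the second. Finally, $A_{T_4}(S^1)$ acts only through the second factor, by the regular action, on which the Morse isomorphisms are identities. So everything is compatible with it. $\square$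

What changes if $C$ does not split? The proof used a modular factor that could be removed while $T$ stood by. In general the "modular part" and $T$ are entangled, and the answer changes too.

**Theorem 2.** Let $C$ be the premodular category $\mathrm{Rep}(D_8\times D_8)$ with the twisted braiding defined in Section 3. Its transparent subcategory is $T=\mathrm{Rep}(\mathbb Z_2^4)$, and
$$\dim A_C(T^3)\le 1576<4096\le\dim A_T(T^3),\qquad T^3=S^1\times S^1\times S^1 .$$
Consequently $A_C(S^1)$ and $A_T(S^1)$ are not Morita equivalent, and a fortiori not Morita equivalent compatibly with $A_{T_4}(S^1)$.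

So the conjecture is false, and so is its stronger form. The categories $C_\beta(H,Z)$, the bicharacter $b$, the group $G=H/Z$ and the function $\Lambda$ in the next statement are defined in Sections 3 and 8.

**Theorem 3.** Let $C=C_\beta(H,Z)$ with $b$ nondegenerate, so $T=\mathrm{Rep}(G)$. Then
$$\dim A_C(T^3)=\#\{\text{commuting triples } g \text{ in } G \text{ mod conjugation}:\ \Lambda(g_1,g_2,g_3,\cdot)\equiv 1 \text{ on } C_G(g_1,g_2,g_3)\},$$
and $\dim A_T(T^3)$ is the number of commuting triples in $G$ modulo conjugation. These are equal iff $\Lambda\equiv1$ on all commuting quadruples of $G$; both forms of the conjecture fail for $C$ whenever $\Lambda\not\equiv1$. In particular, for each prime $p$ and any nonabelian group $E$ of order $p^3$, let $H=E\times E$, $Z=Z(H)\cong\mathbb F_p^2$, $\beta(\chi,\psi)=e^{2\pi i\chi_1\psi_2/p}$. Then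
$$\dim A_T(T^3)=p^{12},\qquad\dim A_C(T^3)=p^{12}-(p^4-1)(p^4-p)(p^4-p^2).$$

Theorem 3 gives infinitely many counterexamples; Theorem 2 does not depend on it. We do not claim that $\Lambda\equiv1$ suffices for the conjecture to hold for a given $C$.

## 2. The dimension of $A_C(T^3)$ is a Morita invariant of $A_C(S^1)$

To refute an equivalence we need a number that it preserves.

**Definition (string-net space).** For a compact 3-manifold $M$, $A_C(M)$ is the space of linear combinations of $C$-labeled framed string nets (ribbon graphs with coupons) in the interior of $M$, modulo *local relations*: combinations with a common exterior outside a ball, a common boundary on it, and zero Reshetikhin–Turaev evaluation in $C$ inside it. Isotopies are included among the relations. We use the same notation for the open manifold $T^3\setminus L$ below.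

Recall the textbook fact behind this: a ribbon graph in a ball has an evaluation in a morphism space determined by its boundary labels. It is invariant under isotopy, linear in each coupon, and compatible with gluing. For example, every net $\Gamma$ in $B^3$ with empty boundary equals $\langle\Gamma\rangle$ times the empty net, so $A_C(B^3)=\mathbb C$.

**Step 1: the product formula.** This step turns the 2-category $A_C(S^1)$ evaluated on a surface into a space of nets in a 3-manifold. Let $\mathcal X=A_C(S^1)$ and let $\Sigma$ be a closed surface. We claim $A_{\mathcal X}(\Sigma)=A_C(S^1\times\Sigma)$. The $\mathcal X$-fields on $\Sigma$ are the $C$-fields on $S^1\times\Sigma$. The $\mathcal X$-relations are generated by $C$-relations in balls contained in sets $S^1\times B^2$, so they are relations in $A_C(S^1\times\Sigma)$. Conversely, every 3-ball in $S^1\times\Sigma$ can be shrunk by an ambient isotopy into some $S^1\times B^2$, and isotopies of $S^1\times\Sigma$ are compositions of isotopies supported in sets $S^1\times B^2$ (fragmentation). So the two quotients agree.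

**Step 2: Morita equivalent categories have isomorphic top-level spaces.** Let $\mathcal X,\mathcal Y$ be Morita equivalent $n$-categories and $W$ a closed $n$-manifold. We claim $A_{\mathcal X}(W)\cong A_{\mathcal Y}(W)$. In the framework this is the case $k=0$ of the principle that Morita equivalent $n$-categories give Morita equivalent $k$-categories $A_{\mathcal X}(Y)$, $A_{\mathcal Y}(Y)$ on closed $(n-k)$-manifolds. Here is the direct argument.

Take a handle filtration $\emptyset=W_0\subset\dots\subset W_r=W$. Let $A_j$ be the space of $W$ with $W_j$ colored by $\mathcal Y$ and the rest by $\mathcal X$. Passing from $j$ to $j+1$ attaches a handle to the $\mathcal Y$-region, so it changes the interface only inside a ball $B$, by a local Morse move. Cut along $\partial B$. A field on $W$ in general position is a pair of fields on $B$ and $W\setminus B$ with the same boundary field $c$. The relations can be taken in $B$, in $W\setminus B$, and in a collar of $\partial B$. Hence $A_j$ is the quotient of $\bigoplus_cA(B;c)\otimes A(W\setminus B;c)$ by the relations that identify the action of collars of $\partial B$ on the two factors. The isomorphism in part (ii) of the definition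 is compatible with gluing, hence with these collar actions. It therefore induces $A_j\cong A_{j+1}$, and $A_{\mathcal X}(W)=A_0\cong A_r=A_{\mathcal Y}(W)$.

As a small example take $n=1$ and $W=S^1$. For a category with one object and endomorphism algebra $R$, the space of the circle is $R/[R,R]$. The algebra of $r\times r$ matrices and the algebra $\mathbb C$ both give a one-dimensional space, since commutators span the traceless matrices.

**Step 3: the three-torus.** With $n=2$ and $W=T^2$, Steps 1 and 2 give
$$A_C(S^1)\ \text{Morita equivalent to}\ A_T(S^1)\ \Longrightarrow\ \dim A_C(T^3)=\dim A_T(T^3).\tag{1}$$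

## 3. Representations of $H$ with a braiding twisted by central characters

We now build categories in which the modular and transparent parts can be entangled by a group extension.

Let $H$ be a finite group, $Z\subset H$ a central subgroup, $G=H/Z$, and $\hat Z=\mathrm{Hom}(Z,\mathbb C^\times)$, written additively. Let $\beta:\hat Z\times\hat Z\to\mathbb C^\times$ be a bicharacter such that
$$b(\chi,\psi):=\beta(\chi,\psi)\beta(\psi,\chi)$$
is nondegenerate. Every $X\in\mathrm{Rep}(H)$ splits as $X=\bigoplus_{\chi\in\hat Z}X_\chi$ under $Z$, and each $X_\chi$ is $H$-stable because $Z$ is central. Call $X$ *homogeneous of degree $\chi$* if $X=X_\chi$. Irreducibles are homogeneous.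

**Definition ($C_\beta(H,Z)$).** This is the fusion category $\mathrm{Rep}(H)$ with its standard duals and pivotal structure, and, for $x\in X_\chi$, $y\in Y_\psi$,
$$c_{X,Y}(x\otimes y)=\beta(\chi,\psi)\,y\otimes x,\qquad \theta_X(x)=\beta(\chi,\chi)\,x.\tag{2}$$

It is a ribbon fusion category:

- The map $c$ is $H$-linear, since the flip is and since the scalar is constant on the $H$-stable pieces $X_\chi\otimes Y_\psi$. It is natural because morphisms preserve degree. The hexagons hold because $\beta$ is multiplicative in each variable.
- The balancing identity $\theta_{X\otimes Y}=c_{Y,X}c_{X,Y}(\theta_X\otimes\theta_Y)$ says $\beta(\chi+\psi,\chi+\psi)=\beta(\chi,\chi)\beta(\psi,\psi)b(\chi,\psi)$. Also $\theta_{X^*}=\theta_X^*$, since $X_\chi^*$ has degree $-\chi$ and $\beta(-\chi,-\chi)=\beta(\chi,\chi)$.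
- On $X$ of degree $\chi$, $c_{X,X}=\beta(\chi,\chi)\cdot\mathrm{flip}$, and the partial trace of the flip with the standard (co)evaluations is $\mathrm{id}$. So the partial trace of $c_{X,X}$ is $\theta_X$: the pivotal structure determined by $\theta$ is the standard one, and quantum dimensions are ordinary dimensions.

The double braiding of simples of degrees $\chi,\psi$ is the scalar $b(\chi,\psi)$. Every $\psi\in\hat Z$ is the degree of some irreducible, namely of any constituent of $\mathrm{Ind}_Z^H\psi$. Since $b$ is nondegenerate, a simple object is transparent iff its degree is $0$, i.e. iff $Z$ acts trivially. In degree $0$ all the scalars in (2) are $1$. So $T=\mathrm{Rep}(G)$ with flip braiding and trivial twist.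

**The pointed case.** Write $P=C_\beta(Z,Z)$. Its simple objects are the $\chi\in\hat Z$, each realized on the line $\mathbb C$. Hom spaces between tensor products of $\chi$'s of equal total degree are canonically $\mathbb C$; otherwise they vanish. All dimensions are $1$, and $\mathrm{id}_{\chi\otimes\chi^*}=\mathrm{coev}\circ\mathrm{ev}$, because both sides fix the basis vector of this line. Hence *planar oriented saddle moves between antiparallel $\chi$-strands hold in $P$ without a scalar*. Here $G=1$, so $P$ is modular.

**The example of Theorem 2.** Take $H=D_8\times D_8$ with $D_8$ of order $8$, $Z=Z(H)\cong\mathbb F_2^2$, $\hat Z=\mathbb F_2^2$ with $\psi(z)=(-1)^{\psi_1z_1+\psi_2z_2}$, and $\beta(\chi,\psi)=(-1)^{\chi_1\psi_2}$. Then $b(\chi,\psi)=(-1)^{\chi_1\psi_2+\chi_2\psi_1}$ is nondegenerate, $G=V_1\oplus V_2$ with $V_i=D_8/Z(D_8)=\mathbb F_2^2$, and $T=\mathrm{Rep}(\mathbb Z_2^4)$. A single copy of $D_8$ with $Z=\mathbb Z_2$ would not do: the only bicharacters on $\mathbb Z_2$ are $1$ and $(-1)^{\chi\psi}$, and both give $b\equiv 1$.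

This $C$ is not covered by Proposition 1. Suppose $C=M\boxtimes T'$ with $M$ modular and $T'$ symmetric. Then $T'=T$, and the sum of squares of dimensions of simples of $M$ is $64/16=4$. Simples of $C$ have the form $m\boxtimes t$ with $t$ of degree $0$, so $M$ has simples of all four degrees. An irreducible of $D_8$ with nontrivial central character has dimension $2$. So irreducibles of $H$ of degrees $(0,0),(1,0),(0,1),(1,1)$ have dimensions $1,2,2,4$, and the sum for $M$ is at least $1+4+4+16=25$, a contradiction.

## 4. Holonomy functions bound $A_T(T^3)$ from below

**Definition (holonomy functional).** Let $K$ be a finite group and give $\mathrm{Rep}(K)$ the flip braiding and trivial twist. Let $\rho$ be a flat $K$-bundle on a 3-manifold $M$ and $\Gamma\subset M$ a $\mathrm{Rep}(K)$-graph. An edge labeled $X$ carries the associated flat bundle with fiber $X$. A coupon is a $K$-equivariant tensor, so it is a well-defined tensor in the fibers at its location. Contract the coupons along the edges by parallel transport. The resulting number is $\mathrm{Hol}_\rho(\Gamma)$.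

It depends only on the homotopy class of the graph. It also respects local relations: over a ball $\rho$ is trivial, and contraction there is the Reshetikhin–Turaev evaluation, because the braiding is the flip and the twist is trivial. Thus $\mathrm{Hol}_\rho$ is the contraction of the exterior tensor with the evaluation of the interior, and it vanishes on a combination whose interior evaluates to zero. So $\mathrm{Hol}_\rho$ is a linear functional on $A_{\mathrm{Rep}(K)}(M)$.

For example, on the solid torus $S^1\times D^2$ the strands through a meridian disk can be replaced by a single simple strand $X$. The rest lies in a ball with a coupon in $\mathrm{Hom}(X\otimes X^*,1)=\mathbb C$. So the space is spanned by the core circles labeled by irreducibles $X$. The bundle with holonomy $h$ sends such a circle to $\chi_X(h)$. Since characters are a basis of class functions, $A_{\mathrm{Rep}(K)}(S^1\times D^2)\cong\mathrm{Fun}(K)^K$.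

**Lemma 4.** If $G$ is abelian and $T=\mathrm{Rep}(G)$, then $\dim A_T(T^3)\ge|G|^3$.

*Proof.* Flat bundles on $T^3$ are given by commuting triples, here by all $\rho\in G^3$. Three disjoint circles parallel to the coordinate circles, labeled $\chi_1,\chi_2,\chi_3\in\hat G$, give the function $\rho\mapsto\prod_i\chi_i(\rho_i)$. These are the $|G|^3$ distinct characters of $G^3$, which are linearly independent functions. Hence the corresponding nets are linearly independent. $\square$

In the example this is $16^3=4096$. It remains to find many relations in $A_C(T^3)$.

## 5. The handlebody and the pointed factor $P$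

**The handlebody.** Write $T^3=\mathbb R^3/\mathbb Z^3$, and let $|t|\in[0,\frac12]$ be the distance of $t\in\mathbb R/\mathbb Z$ from $0$. For $0<\varepsilon<\frac12$ put
$$N_\varepsilon=\{t\in T^3:\ \text{at least two of }|t_1|,|t_2|,|t_3|\text{ are}\le\varepsilon\}.$$
This is the sup-norm $\varepsilon$-neighborhood of $a_1\cup a_2\cup a_3$, where $a_i$ is the $i$-th coordinate circle through $v=0$. It is a genus-3 handlebody. Let $L=\ell_1\cup\ell_2\cup\ell_3$, where $\ell_k$ is the circle parallel to $a_k$ through $w=(\frac12,\frac12,\frac12)$. A point lies on $L$ iff at least two of its coordinates equal $\frac12$, so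
$$\bigcup_{\varepsilon<1/2}N_\varepsilon=T^3\setminus L .$$
Let $f$ be an increasing piecewise linear homeomorphism of $[0,\frac12]$, extended to an odd homeomorphism of $\mathbb R/\mathbb Z$, and let $f_s=(1-s)\,\mathrm{id}+sf$. Then $f_s^{\times3}$ is an isotopy of $T^3$ from the identity to $f^{\times3}$ that preserves $L$ and each $a_i$, and $f^{\times3}(N_\varepsilon)=N_{f(\varepsilon)}$. We call it a *stretch*.

Stretches show that for $\varepsilon<\varepsilon'$ the inclusions $N_\varepsilon\subset N_{\varepsilon'}\subset T^3\setminus L$ induce isomorphisms of string-net spaces. A net in $T^3\setminus L$ is compact, so it lies in some $N_{\varepsilon''}$ and a stretch moves it into $N_\varepsilon$, within $N_{\varepsilon'}$ if it began there. If a combination of nets in $N_\varepsilon$ vanishes because of finitely many relations in a larger $N_{\varepsilon''}$, the stretch with $f(\varepsilon'')=\varepsilon$ carries these relations into $N_\varepsilon$. It moves the original nets by an isotopy inside $N_\varepsilon$ if we choose $f(t)\le t$.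

Fix $0<\eta<\delta<\frac14$, and put $N=N_\delta$, $N'=N_{\eta/2}$. Then $A_C(N')=A_C(N)=A_C(T^3\setminus L)$. A net in $T^3$ can be made disjoint from the 1-dimensional $L$ by general position. Hence $A_C(N)\to A_C(T^3)$ is surjective. All relations we seek come from pushing nets across $L$.

Let $D_i=N\cap\{t_i=\frac12\}$, the meridian disk around $a_i$. Cutting $N$ along $D_1,D_2,D_3$ gives a ball.

**The grading.** An edge labeled $X$ is the sum over $\chi$ of edges labeled $X_\chi$, by inserting idempotents. In a local relation we also do this on the common edges that cross the boundary of the ball. So we may assume that all labels in generators and relations are homogeneous. A coupon with unequal in- and out-degree is zero, so $\sum_e\deg(e)[e]$ is a cycle whenever the net is nonzero. The two sides of a local relation have the same boundary labels and differ inside a ball, so their classes agree. Thus $A_C(M)$ is graded by $H_1(M;\hat Z)$. For $N$ the degree is $x=(x_1,x_2,x_3)\in\hat Z^3$, where $x_i$ is the total signed degree through $D_i$.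

**Separating the scalars.** Let $C_0$ be $\mathrm{Rep}(H)$ with $\beta$ replaced by $1$. For a homogeneous $C$-graph $\Gamma$ let $\Gamma_0$ be the same graph read in $C_0$. Let $\Gamma_P$ be the graph with labels replaced by their degrees and coupons by the canonical element $1$ (if some coupon has unequal in- and out-degree, both are set to $0$). In a ball,
$$\langle\Gamma\rangle_C=\langle\Gamma\rangle_P\,\langle\Gamma\rangle_{C_0}.\tag{3}$$
Indeed, in a diagram of $\Gamma$ each crossing or twist in $C$ is the one in $C_0$ times its scalar in $P$, while cups, caps and coupons have $P$-value $1$. Here $\langle\Gamma\rangle_P$ lies in a line that depends only on the boundary labels.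

**Lemma 5.** (a) $\Gamma\mapsto\Gamma_0\otimes\Gamma_P$ defines a linear map $A_C(N)_x\to A_{C_0}(N)_x\otimes A_P(N)_x$. (b) $A_P(N)_x$ is one-dimensional.

*Proof.* (a) The expression is linear in each coupon, since $\Gamma_P$ does not depend on the value of a nonzero coupon and $\Gamma_0=0$ if a coupon is $0$. Let $\sum_ia_i\Gamma_i$ be a homogeneous local relation with interiors in a ball $B$, and let $p_i$ be the $P$-evaluation of the interior of $\Gamma_i$. Then $\Gamma_{i,P}=p_iE$ in $A_P(N)$, where $E$ is the common exterior completed by one canonical coupon in $B$. So
$$\sum_ia_i\,\Gamma_{i,0}\otimes\Gamma_{i,P}=\Big(\sum_ia_ip_i\Gamma_{i,0}\Big)\otimes E .$$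
By (3) the interior of $\sum_ia_ip_i\Gamma_{i,0}$ evaluates in $C_0$ to the $C$-evaluation of the interior of $\sum_ia_i\Gamma_i$, which is $0$. So the right side vanishes.

(b) Fix a framed graph $\Theta\subset N'$ with one coupon and three loops: the coupon and all bends lie in the cube $|t_1|,|t_2|,|t_3|<\eta/2$, and outside the cube the $i$-th loop runs along $a_i$ in the positive direction. Let $s_x$ be $\Theta$ with labels $x_1,x_2,x_3$ and coupon $1$. Given a $P$-graph of degree $x$, merge the strands through each $D_i$ into one strand, which is then labeled $x_i$. The rest lies in a ball with fixed boundary, so it is a multiple of the corresponding part of $s_x$. Hence $s_x$ spans. It is nonzero: embed $N$ in $S^3$ and evaluate there. This is a functional on $A_P(N)$, and its value on $s_x$ is a product of nonzero scalars from crossings and twists. $\square$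

**The attaching curves.** Throughout, $(i,j,k)$ is a cyclic permutation of $(1,2,3)$. Let
$$\gamma_3=\partial\big([\eta,1-\eta]^2\big)\times\{0\},$$
oriented counterclockwise in the $(t_1,t_2)$-plane and framed in that plane. Define $\gamma_1,\gamma_2$ by cyclic rotation of coordinates. On $\gamma_3$ both $|t_1|,|t_2|\ge\eta$ and one of them equals $\eta$, so $\gamma_3\subset N\setminus N'$. It crosses $D_1,D_2,D_1,D_2$ with signs $+,+,-,-$. In particular $\gamma_k$ is null-homologous in $N$. In $T^3$ it bounds a planar disk, $[\eta,1-\eta]^2\times\{0\}$ for $k=3$, which is disjoint from $N'$.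

**Lemma 6.** There is a sign $\sigma\in\{\pm1\}$, depending only on orientation conventions, such that for every $P$-graph $\Gamma_P\subset N'$ of degree $x$, every $k$ and every $\psi\in\hat Z$, in $A_P(N)$,
$$\Gamma_P\sqcup\gamma_k(\psi)=b(\psi,x_k)^\sigma\,\Gamma_P .\tag{4}$$

*Proof.* Since $\gamma_k$ misses $N'$ and $A_P(N')_x=\mathbb Cs_x$, we may take $\Gamma_P=s_x\subset N'$. By cyclic symmetry take $k=3$.

Lift $\gamma_3$ to height $t_3=\eta'$ with $\eta/2<\eta'<\delta$. During the lift $|t_1|,|t_2|\ge\eta$, so at most one coordinate has absolute value $\le\eta/2$, and the curve avoids $N'$. One of $|t_1|,|t_2|$ is $\eta$ and $|t_3|<\delta$, so the curve stays in $N$. At height $\eta'$ the slice of $N$ is the punctured torus $P_0=\{|t_1|\le\delta\text{ or }|t_2|\le\delta\}$, and the slice of $N'$ is the square $|t_1|,|t_2|\le\eta/2$.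

In $P_0$ perform two planar saddles: one along the arc $t_1=\frac12$, $|t_2|\le\eta$, between the antiparallel strands $t_2=\pm\eta$, and one along the arc $t_2=\frac12$, $|t_1|\le\eta$, between $t_1=\pm\eta$. Nothing of $s_x$ is near these arcs. The saddles cost no scalar in $P$. The curve bounds $Q=\{|t_1|\le\eta\text{ or }|t_2|\le\eta\}$ in the slice, a torus with a disk removed. The saddles cut $Q$ along the co-cores of its two bands. What remains is a cross-shaped disk. So the curve has become the boundary of a disk in $P_0$ that meets $s_x$ exactly once, in the edge along $a_3$ labeled $x_3$. Removing a planar $\psi$-circle around an $x_3$-strand gives the double braiding $b(\psi,x_3)^{\pm1}$ (dimensions are $1$). The sign is fixed by orientations and, by the cyclic symmetry, is the same for all $k$. $\square$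

**The pointed case by hand.** In $A_P(T^3)$ the curve $\gamma_k(\psi)$ bounds a disk missing $N'$, so $s_x\sqcup\gamma_k(\psi)=s_x$. Comparing with (4), $(b(\psi,x_k)^\sigma-1)s_x=0$ for all $\psi$ and $k$. Since $b$ is nondegenerate, $s_x=0$ in $A_P(T^3)$ unless $x=0$. So $\dim A_P(T^3)\le1$.

**Where this argument stops for $C$.** It is natural to run the same argument in $C$, hoping that $x\ne0$ is killed and only $T$ is left. Let $\Gamma\subset N'$ have degree $x$ and let $V$ be irreducible of degree $\psi$. In $T^3$ we get $\Gamma\sqcup\gamma_k(V)=\dim V\cdot\Gamma$. In $N$ the $P$-part of $\gamma_k(V)$ again gives $b(\psi,x_k)^\sigma$. But its $C_0$-part is a $V$-labeled curve running around a commutator, and no saddle removes it when $\dim V>1$. If $\psi$ extends to a one-dimensional representation of $H$ (for example if $H=Z\times G$), choose $V$ to be that representation. It is trivial on commutators, and the argument goes through. In $D_8$ the center equals the commutator subgroup, so the nontrivial central character extends to no one-dimensional representation, and this is the exact point of failure. The remedy is to keep the $C_0$-part and record it as a function of the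 holonomy. The condition $x_k=0$ then turns into an equation between $x_k$ and a commutator.

## 6. $A_C(N)$ as a space of functions on $H^3$

For $h\in H^3$ consider the flat $H$-bundle on $N$ that is trivial on the ball $N\setminus(D_1\cup D_2\cup D_3)$ and whose transport through $D_i$, in the direction of increasing $t_i$, is $h_i$. Let $\mathrm{Hol}_h$ be the functional of Section 4 on $A_{C_0}(N)$. Changing the trivialization by $k\in H$ conjugates all $h_i$ simultaneously, so $h\mapsto\mathrm{Hol}_h(\Gamma_0)$ is invariant under simultaneous conjugation. Replacing $h_i$ by $z_ih_i$ with $z_i\in Z$ multiplies each strand of degree $\chi$ through $D_i$ by $\chi(z_i)^{\pm1}$ according to its direction, so in total by $x_i(z_i)$. Hence in degree $x$ the function lies in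
$$\mathcal F_x=\Big\{F:H^3\to\mathbb C\ \Big|\ F(khk^{-1})=F(h),\ F(z_1h_1,z_2h_2,z_3h_3)=\prod_ix_i(z_i)\,F(h)\Big\}.$$
Translation by $Z^3$ commutes with conjugation, so $\mathcal F:=\bigoplus_x\mathcal F_x=\mathrm{Fun}(H^3)^H$. Define
$$\Psi:A_C(N)_x\to\mathcal F_x,\qquad \Psi(\Gamma)(h)=(\Gamma_P/s_x)\cdot\mathrm{Hol}_h(\Gamma_0),\tag{5}$$
where $\Gamma_P/s_x$ is the scalar by which $\Gamma_P$ is a multiple of $s_x$. By Lemma 5 this is well defined.

**Lemma 7.** $\Psi:A_C(N)\to\mathcal F$ is an isomorphism.

*Proof.* **Step 1: a spanning set.** This step bounds $\dim A_C(N)$ from above. By semisimplicity the strands through each $D_i$ can be replaced by single simple strands $X_i$. The rest lies in a ball. For irreducible $X_1,X_2,X_3$ and $f\in\mathrm{Hom}_H(\bigotimes_iX_i\otimes X_i^*,\mathbb C)$ let $\Gamma(f)$ be $\Theta$ with labels $X_i$ and coupon $f$. Inside the ball, the part of $\Theta$ is a coupon with its six legs led to the disks by invertible braidings and twists, so every possible evaluation is attained by exactly one $f$. Hence the $\Gamma(f)$ span, and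
$$\dim A_C(N)\le\sum_{(X_1,X_2,X_3)}\dim\mathrm{Hom}_H\Big(\bigotimes_iX_i\otimes X_i^*,\mathbb C\Big).$$

**Step 2: the value of $\Psi$ on it.** This step makes $\Psi$ explicit. For $f\ne0$ we have $\Gamma(f)_P=s_x$. The $i$-th edge leaves the coupon at the slot $X_i^*$, passes $D_i$, and enters at the slot $X_i$. So
$$\Psi(\Gamma(f))(h)=f\Big(\bigotimes_i(h_i\otimes1)\,\mathrm{coev}_{X_i}\Big).\tag{6}$$

**Step 3: Peter–Weyl.** This step shows that these functions are exactly $\mathcal F$. For arbitrary linear functionals $\varphi$ on $X\otimes X^*$, $\varphi\mapsto\big(h\mapsto\varphi((h\otimes1)\mathrm{coev}_X)\big)$ is an isomorphism of $(X\otimes X^*)^*$ onto the matrix coefficients of $X$. Doing this in three variables and summing over irreducibles, (6) defines an isomorphism $\bigoplus_{(X_i)}(\bigotimes_iX_i\otimes X_i^*)^*\cong\mathrm{Fun}(H^3)$. It is $H$-equivariant for conjugation on the right, since $(k\otimes k)(h\otimes1)\mathrm{coev}=(khk^{-1}\otimes1)\mathrm{coev}$. Taking $H$-invariants, the functions (6) with $f$ equivariant span $\mathcal F$, and $\sum\dim\mathrm{Hom}_H(\bigotimes_iX_i\otimes X_i^*,\mathbb C)=\dim\mathcal F$. So $\Psi$ is onto, and Step 1 gives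 $\dim A_C(N)\le\dim\mathcal F$. Hence $\Psi$ is an isomorphism. $\square$

## 7. The disks impose a commutator equation

Following $\gamma_3$ we meet $h_1$, then $h_2$, then $h_1^{-1}$, then $h_2^{-1}$. Composing transports, the holonomy of $\gamma_k$ is, up to conjugation,
$$\kappa_k(h)=h_j^{-1}h_i^{-1}h_jh_i .$$
Define $\flat:\hat Z\to Z$ by $\psi(\flat(\chi))=b(\psi,\chi)$ for all $\psi$. It is a homomorphism by duality and bijective because $b$ is nondegenerate. Put $\zeta_k=\flat(x_k)^\sigma$, so that $b(\psi,x_k)^\sigma=\psi(\zeta_k)$, and
$$S_x=\{h\in H^3:\ \kappa_k(h)=\zeta_k^{-1},\ k=1,2,3\}.\tag{7}$$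
Commutators do not change under $Z^3$-translation, and $\zeta_k$ is central. So $S_x$ is invariant under $Z^3$-translation and conjugation.

**Proposition 8.** If $F\in\mathcal F_x$ vanishes on $S_x$, then $\Psi^{-1}(F)$ maps to $0$ in $A_C(T^3)$. Hence $\dim A_C(T^3)\le\sum_x\dim(\mathcal F_x|_{S_x})$.

*Proof.* **Step 1: one relation for each $k$ and $V$.** This step compares the two ways of evaluating a $\gamma_k$-loop. Let $V$ be irreducible of degree $\psi$ and $\Gamma\subset N'$ of degree $x$. In $T^3$ the curve $\gamma_k$ bounds a planar disk disjoint from $N'$, so $\Gamma\sqcup\gamma_k(V)=\dim V\cdot\Gamma$ in $A_C(T^3)$. In $N$ the net $\Gamma\sqcup\gamma_k(V)$ still has degree $x$, and Lemma 6 with the definition of $\Psi$ gives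
$$\Psi(\Gamma\sqcup\gamma_k(V))(h)=\psi(\zeta_k)\,\chi_V(\kappa_k(h))\,\Psi(\Gamma)(h)=\chi_V(\zeta_k\kappa_k(h))\,\Psi(\Gamma)(h),$$
because $\zeta_k\in Z$ acts on $V$ by $\psi(\zeta_k)$. By Lemma 7 and $A_C(N')=A_C(N)$, every $F\in\mathcal F_x$ is $\Psi$ of a combination of such $\Gamma$. So with
$$u_{k,V}(h)=\chi_V(\zeta_k\kappa_k(h))-\chi_V(1)$$
all $\Psi^{-1}(u_{k,V}F)$, $F\in\mathcal F_x$, map to $0$.

**Step 2: the ideal they generate.** This step turns the relations into a vanishing condition. Each $u_{k,V}$ is invariant under conjugation and $Z^3$, so it lies in $\mathcal F_0=\mathrm{Fun}(G^3)^G$, the algebra of all functions on the finite set $G^3/G$. The space $\mathcal F_x$ is a module over this algebra, so $\Psi^{-1}(uF)\mapsto0$ for every $u$ in the ideal generated by the $u_{k,V}$ and every $F\in\mathcal F_x$. An ideal in the algebra of all functions on a finite set consists of all functions vanishing on the common zero set of its generators. If $\chi_V(w)=\chi_V(1)$, then the eigenvalues of $w$ on $V$, which are roots of unity, are all $1$, and so $w$ acts trivially on $V$. If this holds for all irreducible $V$, then $w=1$. So the common zero set is where $\zeta_k\kappa_k(h)=1$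 for all $k$, i.e. the image of $S_x$. The indicator function of its complement lies in the ideal, and it fixes every $F$ that vanishes on $S_x$. This proves the first claim. The bound follows since $A_C(N)\to A_C(T^3)$ is surjective. $\square$

For $H=Z$ every commutator is $1$, so $S_x=\emptyset$ unless $x=0$: this is the computation for $P$ in Section 5.

## 8. Counting orbits, and the function $\Lambda$

We compute the bound of Proposition 8.

**Step 1: rewriting $S_x$.** This step describes $S_x$ by commuting triples in $G$. For commuting $g,g'\in G$ let $[g,g']=\tilde g\tilde g'\tilde g^{-1}\tilde g'^{-1}\in Z$ with any lifts to $H$. It does not depend on the lifts. It is alternating, and it is bimultiplicative where defined, since $[ab,c]=a[b,c]a^{-1}[a,c]$ and the commutators are central. If $h_ih_j=z\,h_jh_i$ with $z$ central, then $\kappa_k(h)=(h_ih_j)^{-1}h_jh_i=z^{-1}$. Conversely, if $\kappa_k(h)\in Z$, then $g_i,g_j$ commute. Hence $h\in S_x$ iff its image $g\in G^3$ is a commuting triple with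
$$[g_i,g_j]=\flat(x_k)^\sigma\quad\text{for all cyclic }(i,j,k).\tag{8}$$
Since $\flat$ is bijective, each commuting triple satisfies (8) for exactly one $x$. So $\bigsqcup_xS_x$ is the preimage in $H^3$ of the set of commuting triples.

**Step 2: orbits and stabilizers.** This step reduces the dimension to a count. The group $Z^3\times H$ acts on $S_x$ by $(z,k)\cdot h=(z_l\,kh_lk^{-1})_l$. The space $\mathcal F_x|_{S_x}$ is the space of functions on $S_x$ that transform by the character $(z,k)\mapsto\prod_lx_l(z_l)$, because any such function extends by zero to an element of $\mathcal F_x$. So each orbit contributes $1$ if this character is trivial on the stabilizer of a point $h$ of the orbit, and $0$ otherwise. The equation $z_lkh_lk^{-1}=h_l$ says $z_l=h_lkh_l^{-1}k^{-1}$. So the stabilizer is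
$$\{(z,k):\ \bar k\in C_G(g_1,g_2,g_3),\ z_l=[g_l,\bar k]\}.$$

**Step 3: the character on the stabilizer.** This step produces $\Lambda$. Put $\langle z,w\rangle=b(\flat^{-1}z,\flat^{-1}w)$, a symmetric nondegenerate bicharacter on $Z$. By the definition of $\flat$ and (8),
$$x_k(w)=b(x_k,\flat^{-1}w)=\langle\flat(x_k),w\rangle=\langle[g_i,g_j],w\rangle^\sigma .$$
So the value of the character on the element above is $\prod_lx_l([g_l,\bar k])=\Lambda(g_1,g_2,g_3,\bar k)^\sigma$, where for commuting quadruples
$$\Lambda(g_1,g_2,g_3,g_4)=\langle[g_1,g_2],[g_3,g_4]\rangle\,\langle[g_2,g_3],[g_1,g_4]\rangle\,\langle[g_3,g_1],[g_2,g_4]\rangle .\tag{9}$$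

**Step 4: the count.** This step collects the contributions. The $Z^3\times H$-orbits in $\bigsqcup_xS_x$ correspond to conjugacy classes of commuting triples in $G$. Therefore
$$\sum_x\dim\mathcal F_x|_{S_x}=\#\big\{\text{commuting triples }g\text{ in }G\text{ mod conjugation}:\ \Lambda(g_1,g_2,g_3,\cdot)\equiv1\text{ on }C_G(g_1,g_2,g_3)\big\}.\tag{10}$$

If $H=Z\times G$, then all $[g,g']$ are $1$, so $\Lambda\equiv1$ and nothing is lost. More generally $\Lambda$ is multiplicative in each variable and equals $1$ when two arguments coincide. For $g_4=g_1$ the factors are $\langle[g_1,g_2],[g_3,g_1]\rangle$, $1$ and $\langle[g_3,g_1],[g_2,g_1]\rangle$, with product $1$. For $g_1=g_2$ they are $1$, $\langle[g_1,g_3],[g_1,g_4]\rangle$ and $\langle[g_3,g_1],[g_1,g_4]\rangle$, again with product $1$. The other cases follow by the cyclic symmetry in $g_1,g_2,g_3$. So for abelian $G$ generated by three elements $\Lambda\equiv1$, and an abelian $G$ with $\Lambda\not\equiv1$ needs at least four generators.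

## 9. The determinant on $\mathbb F_2^4$ and the proof of Theorem 2

In the example $G=\mathbb F_2^4=V_1\oplus V_2$ is abelian. The commutator of $D_8$ induces on $D_8/Z(D_8)=\mathbb F_2^2$ a nonzero alternating form with values in $\mathbb F_2$, i.e. the $2\times2$ determinant. So $[g,g']=(\omega_1(g,g'),\omega_2(g,g'))$, where $\omega_i$ is the determinant of the $V_i$-components. From $\psi(\flat(\chi))=(-1)^{\psi_1\chi_2+\psi_2\chi_1}$ we read off $\flat(\chi)=(\chi_2,\chi_1)$, and so $\langle z,w\rangle=(-1)^{z_1w_2+z_2w_1}$.

By (9), $\Lambda=(-1)^e$, where $e$ is the sum of $\omega_1(S)\omega_2(S^c)$ over the six 2-element subsets $S\subset\{1,2,3,4\}$: each of the three factors contributes the two terms $\omega_1(S)\omega_2(S^c)$ and $\omega_1(S^c)\omega_2(S)$. This is the Laplace expansion, mod $2$, of the determinant of the matrix with columns $g_1,\dots,g_4$ along its first two rows. Hence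
$$\Lambda(g_1,g_2,g_3,g_4)=(-1)^{\det(g_1,g_2,g_3,g_4)} .$$
So $\Lambda(g_1,g_2,g_3,\cdot)\equiv1$ iff $g_1,g_2,g_3$ are linearly dependent over $\mathbb F_2$: an independent triple can be completed to a basis, where the determinant is $1$. All triples commute and conjugation is trivial, and there are $15\cdot14\cdot12=2520$ independent triples. By Proposition 8, (10) and Lemma 4,
$$\dim A_C(T^3)\le16^3-2520=1576<4096\le\dim A_T(T^3).$$
By (1), $A_C(S^1)$ and $A_T(S^1)$ are not Morita equivalent. A Morita equivalence compatible with the $A_{T_4}(S^1)$-actions is in particular a Morita equivalence, so the stronger form fails for this $C$ as well. This proves Theorem 2. $\blacksquare$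

## 10. Crossing the dual graph: the exact dimension and the proof of Theorem 3

To show that the bound of Proposition 8 is sharp, consider
$$R:\ A_C(N)\xrightarrow{\ \Psi\ }\bigoplus_x\mathcal F_x\longrightarrow\bigoplus_x\mathcal F_x|_{S_x},$$
which is surjective. Proposition 8 says that $\ker R$ lies in the kernel of $A_C(N)\to A_C(T^3)$. It remains to show that $R$ factors through $A_C(T^3)$. Recall $A_C(N)=A_C(T^3\setminus L)$.

**Step 1: reduction to crossings of $L$.** This step isolates the only move to check. Suppose $R(\Gamma)=R(\Gamma')$ whenever $\Gamma,\Gamma'$ are disjoint from $L$ and isotopic in $T^3$. Then $R$ is defined on any net in $T^3$, by first moving it off $L$. Given a local relation in a ball $B$, an ambient isotopy applied to all terms shrinks $B$ and moves it off $L$, and then moves the common exterior off $L$ by general position. After this it is a local relation in $T^3\setminus L$, which $R$ respects. So $R$ descends to $A_C(T^3)$.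

In a generic isotopy, by dimension count, coupons avoid $L$, edges avoid $w$, and at finitely many times one point of one edge crosses some $\ell_k\setminus\{w\}$ transversally. Between these times the isotopy takes place in $T^3\setminus L$, where $R$ does not change. So one crossing is left. By inserting idempotents we may assume that its edge has a homogeneous label $V$, of degree $\psi$.

**Step 2: the crossing as a band sum with a meridian.** This step expresses the change by a loop. Let the crossing occur at a point of $\ell_k$ with $t_k=c\ne\frac12$. Transversality lets us arrange that in a small ball $U$ around it the edge is an arc in the plane $t_k=c$, on one side of $\ell_k$ in $\Gamma$ and on the other side in $\Gamma'$, and that nothing else of the nets is in $U$. Its framing may be taken in that plane, after rotating the framing on a middle subsegment and rotating back, equally for both graphs.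

Choose $\delta_0<\frac12$ with $\Gamma\subset N_{\delta_0}$, and $\eta_0\in(\delta_0,\frac12)$ close to $\frac12$. Let $m$ be the boundary of the square $|t_i-\frac12|,|t_j-\frac12|\le\frac12-\eta_0$ in the plane $t_k=c$, framed in the plane. It lies in $U$. On $m$ both $|t_i|,|t_j|\ge\eta_0>\delta_0$, so $m$ is disjoint from $N_{\delta_0}\supset\Gamma$. Orient $m$ so that its side nearest to the arc is antiparallel to the arc. Then a planar band between the arc and $m$ turns the arc into one that runs around $\ell_k$ on the other side. So $\Gamma'$ is, up to isotopy in $T^3\setminus L$, the planar band sum of the edge of $\Gamma$ with $m$.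

**Step 3: $m$ is a copy of $\gamma_k$.** This step allows us to use Lemma 6. Slide $m$ from height $t_k=c$ to $t_k=0$ through heights different from $\frac12$. The moving curve keeps $|t_i|,|t_j|\ge\eta_0$, so it misses $\Gamma$. It misses $\ell_k$, since $t_i,t_j$ are never both $\frac12$ on it, and it misses $\ell_i,\ell_j$, since $t_k\ne\frac12$. Now apply the stretch with $f(\delta_0)=\eta/2$ and $f(\eta_0)=\eta$. It is an isotopy of $T^3\setminus L$, it carries $\Gamma$ into $N'$, and it carries $m$ to $\gamma_k^\tau$ for some $\tau=\pm1$, with planar framing. Hence we may compute with $\Gamma\subset N'$ and $m=\gamma_k^\tau$. Since $\gamma_k$ is null-homologous in $N$, $\Gamma$ and $\Gamma'$ have the same degree $x$.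

**Step 4: the two factors cancel on $S_x$.** This step proves $R(\Gamma')=R(\Gamma)$. In the holonomy of $\Gamma_0'$ the transport along the edge acquires a factor conjugate to $\kappa_k(h)^\tau$. On $S_x$ this is the central element $\zeta_k^{-\tau}$, which acts on $V$ by $\psi(\zeta_k)^{-\tau}$. So $\mathrm{Hol}_h(\Gamma_0')=\psi(\zeta_k)^{-\tau}\,\mathrm{Hol}_h(\Gamma_0)$ for $h\in S_x$. For the $P$-part, the planar saddle in $P$ costs no scalar, and reversing a circle dualizes its label. By Lemma 6,
$$\Gamma_P'=\Gamma_P\sqcup m(\psi)=\Gamma_P\sqcup\gamma_k(\tau\psi)=b(\tau\psi,x_k)^\sigma\,\Gamma_P=\psi(\zeta_k)^\tau\,\Gamma_P .$$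
The product of the two factors is $1$. Hence $R(\Gamma')=R(\Gamma)$.

So $A_C(T^3)\cong\bigoplus_x\mathcal F_x|_{S_x}$, and its dimension is the number (10).

**Step 5: comparison with $T$.** This step proves the general assertions of Theorem 3. Apply the result with $(H,Z)$ replaced by $(G,1)$. The category is then $\mathrm{Rep}(G)=T$, the bicharacter on the trivial group is nondegenerate, and $\Lambda\equiv1$. So $\dim A_T(T^3)$ is the number of commuting triples in $G$ modulo conjugation. The two numbers agree iff no commuting triple is excluded, i.e. iff $\Lambda\equiv1$ on all commuting quadruples. If they differ, (1) rules out a Morita equivalence, and with it the stronger form.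

**Step 6: the family.** This step evaluates (10) for $H=E\times E$. Since $E$ is nonabelian of order $p^3$, its center has order $p$, and $E/Z(E)$ has order $p^2$ and is not cyclic, so it is $\mathbb F_p^2$. The commutator induces a nonzero alternating form on it, i.e. a nonzero multiple of the $2\times2$ determinant. Thus $G=\mathbb F_p^4$ and $[g,g']=(\omega_1(g,g'),\omega_2(g,g'))$, with $\omega_i$ a nonzero multiple of the determinant of the $i$-th components. With $\psi(z)=e^{2\pi i(\psi_1z_1+\psi_2z_2)/p}$ we have $b(\chi,\psi)=e^{2\pi i(\chi_1\psi_2+\chi_2\psi_1)/p}$, which is nondegenerate, $\flat(\chi)=(\chi_2,\chi_1)$, and $\langle z,w\rangle=e^{2\pi i(z_1w_2+z_2w_1)/p}$. So $\Lambda=e^{2\pi ie/p}$, where $e$ is the sum of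
$$\omega_1(S)\omega_2(S')+\omega_2(S)\omega_1(S')\quad\text{over}\quad(S|S')=(12|34),\ (23|14),\ (31|24).$$
The Laplace expansion along the first two rows has sign $+$ for the column sets $12,34,23,14$ and sign $-$ for $13,24$. Since $\omega_i(31)=-\omega_i(13)$, the signs match, and $e$ is a nonzero multiple of $\det(g_1,g_2,g_3,g_4)$. As in Section 9, exactly the linearly independent triples are excluded. There are $(p^4-1)(p^4-p)(p^4-p^2)$ of them among the $p^{12}$ triples, all of which commute, and conjugation is trivial. Hence
$$\dim A_T(T^3)=p^{12},\qquad\dim A_C(T^3)=p^{12}-(p^4-1)(p^4-p)(p^4-p^2),$$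
which completes the proof of Theorem 3. $\blacksquare$
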